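\title{Highest degree parts of tame automorphisms of $k[x_1,x_2,x_3]$}

\begin{abstract}
Let $v$ be a non-affine automorphism of $k[x_1,x_2,x_3]$ in the group generated by the affine and the triangular automorphisms. A conjecture predicts that either one of the highest degree parts of $vx_1,vx_2,vx_3$ is a polynomial in the other two, or two of them are powers of the same form up to constants. We show that this holds over a field $k$ if and only if $\operatorname{char}k=2$. In characteristic $\neq2$ we give explicit counterexamples, built from a truncated expansion of $(T^2+a)^{s/2}$. In characteristic $2$ we prove the statement from a lower bound for the degree of a polynomial in two entries of an automorphism. As a consequence, Nagata's automorphism does not lie in this group in characteristic $2$.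
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $k$ be a field and $k[x]=k[x_1,x_2,x_3]$. A $k$-algebra endomorphism $\sigma$ of $k[x]$ is determined by the \emph{triple} $(\sigma x_1,\sigma x_2,\sigma x_3)$, whose members we call its \emph{entries}, and we identify $\sigma$ with this triple. Two subgroups of $\operatorname{Aut}_kk[x]$ can be written down at once. The \emph{affine} group $A(3,k)$ consists of the $\sigma$ with $\sigma x_i=\sum_ja_{ij}x_j+b_i$, where $(a_{ij})\in GL(3,k)$ and $b_i\in k$. The \emph{triangular} (de Jonqui\`eres) group $J(3,k)$ consists of the $\sigma$ with $\sigma x_i=a_ix_i+f_i$, where $a_i\in k^*$ and $f_i\in k[x_{i+1},\dots,x_3]$ (so $f_3\in k$). We call an automorphism \emph{tame} if it lies in the subgroup $J(3,k)\vee A(3,k)$ generated by these two groups. A \emph{form} is a nonzero homogeneous polynomial. For $0\ne h\in k[x]$ the \emph{highest degree part} $\bar h$ is the homogeneous component of $h$ of degree $\deg h$.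

To show that a given automorphism is not tame, one needs a property of tame automorphisms that can be tested on a triple. The following candidate is Conjecture~3.8 of \cite{LM}.

\begin{quote}
\textbf{The Conjecture.} Let $v\in J(3,k)\vee A(3,k)$, $v\notin A(3,k)$, and let $g_i=\overline{vx_i}$. Then either one of the $g_i$ is a polynomial in the other two, or two of the $g_i$ are powers of the same form up to nonzero constant factors.
\end{quote}

Here is the reasoning that suggests it. A tame triple is built from $(x_1,x_2,x_3)$ by affine changes of the entries and by \emph{elementary moves}, which add to one entry a polynomial in the other two (Lemma~\ref{lem:moves}). Suppose that the last step was an elementary move $F_1=F_1'+P(F_2,F_3)$ that raised the degree of the first entry. Then $g_1=\overline{P(F_2,F_3)}$. If $g_2,g_3$ are algebraically independent, no cancellation occurs in $P(F_2,F_3)$ and $g_1\in k[g_2,g_3]$; if they are dependent, they are powers of one form (Lemma~\ref{lem:forms}). These are the two alternatives of the Conjecture. The first occurs for $(x_1+x_2x_3,\,x_2,\,x_3)$.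 The second cannot be dropped: if $\operatorname{char}k\neq3$, put $f=x_1+x_3^3$ and $g=x_2+x_3^2$; the tame triple $(f,\,g,\,x_3+f^2-g^3)$ has highest degree parts $x_3^3,\ x_3^2,\ -3x_2x_3^4$. The third involves $x_2$, and neither $3$ nor $2$ is a sum of the degrees of the other two parts taken with repetition, so none is a polynomial in the other two.

This reasoning has two gaps. A tame triple need not be reached by moves that raise the degree, and the last step may be an affine change, which mixes highest degree parts of equal degree. The second gap is fatal unless the characteristic is $2$; in characteristic $2$ both gaps can be closed.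

\begin{theorem}\label{thm:A}
Let $\operatorname{char}k\ne2$. Let $m\ge2$ be an integer with $\binom{2m}{m}\neq0$ in $k$, put $s=2m-1$ and $c=\binom{2m}m/4^m\in k^*$, and choose $\gamma\in k$ with $\gamma\ne m$. Put
\begin{gather*}
a=x_2+x_1^2,\qquad T=x_3+x_1^s+\gamma x_1^{s-2}x_2,\qquad f_1=T^2+a,\\
g=c\,x_1+\sum_{i=0}^{m-1}\binom{s/2}{i}a^iT^{s-2i},\qquad f_3=T+g^2-f_1^s,\qquad f_2=g+f_3 .
\end{gather*}
Then $v=(f_1,f_2,f_3)$ lies in $J(3,k)\vee A(3,k)$ and not in $A(3,k)$, and with $\lambda=2c(\gamma-m)\ne0$ its highest degree parts are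
\[
g_1=x_1^{2s},\qquad g_2=x_1^{s^2-1}(x_1+\lambda x_2),\qquad g_3=\lambda x_1^{s^2-1}x_2 .
\]
No $g_i$ is a polynomial in the other two, no two of them are powers of one form up to constants, and they are pairwise algebraically independent. Infinitely many such $m$ exist for every such $k$, so the Conjecture is false over $k$.
\end{theorem}

\begin{theorem}\label{thm:B}
If $\operatorname{char}k=2$, the Conjecture is true over $k$.
\end{theorem}

Thus the Conjecture holds over $k$ if and only if $\operatorname{char}k=2$; nothing about $k$ matters except its characteristic. Where the Conjecture holds, it does what it was designed for.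

\begin{corollary}\label{cor:nagata}
If $\operatorname{char}k=2$, Nagata's automorphism $(x_1+q^2x_3,\;x_2+qx_3,\;x_3)$, where $q=x_1x_3+x_2^2$, is not in $J(3,k)\vee A(3,k)$.
\end{corollary}

Both theorems turn on one question. Let $f,g$ be two entries of an automorphism with $\bar f=\eta^r$, $\bar g=\eta^s$, where $r,s$ are coprime and $2\le r<s$. In a polynomial such as $g^r-f^s$ the leading terms cancel. Can the degree fall as low as $\deg g$? For $r\geq 3$ it cannot. For $r=2$ it can when $\operatorname{char}k\ne2$, and this gives Theorem~\ref{thm:A} (Section~\ref{sec:counter}, which needs only Section~\ref{sec:prelim}). For $r=2$ and $\operatorname{char}k=2$ it cannot (Sections~\ref{sec:series}--\ref{sec:char2}). This closes the first gap, since it implies that every tame triple in characteristic $2$ can be brought down to an affine one by moves that lower the degree (Section~\ref{sec:descent}), and it also closes the second gap (Section~\ref{sec:proofB}).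

\section{Elementary moves and forms}\label{sec:prelim}

\begin{lemma}\label{lem:moves}
Consider two kinds of moves on a triple $(F_1,F_2,F_3)$: an invertible affine change of the entries, and the replacement of $F_i$ by $F_i+P(F_j,F_l)$, where $P$ is a polynomial in two variables and $\{i,j,l\}=\{1,2,3\}$. The tame triples are exactly those obtained from $(x_1,x_2,x_3)$ by finitely many moves.
\end{lemma}

\begin{proof}
If $\sigma x_i=F_i$, the moves replace $\sigma$ by $\sigma\alpha$ with $\alpha\in A(3,k)$, and by $\sigma\varepsilon$, where $\varepsilon$ sends $x_i$ to $x_i+P(x_j,x_l)$ and fixes $x_j,x_l$. Such an $\varepsilon$ is conjugate by a permutation of the variables to an element of $J(3,k)$, so moves preserve tameness. Conversely, the triangular triple $(a_1x_1+f_1,\,a_2x_2+f_2,\,a_3x_3+f_3)$ is obtained from $(x_1,x_2,x_3)$ by adding $f_1/a_1$ to the first entry, then $f_2/a_2$ to the second, and then making an affine change. So every element of $J(3,k)$ is a product of maps $\varepsilon$ and $\alpha$, and hence so is every tame automorphism.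
\end{proof}

The entries of an automorphism are algebraically independent. In particular, for two entries $f,g$ every $P\in k[f,g]$ has a unique expression $\sum p_{ab}f^ag^b$, and we may speak of the monomials $f^ag^b$ that \emph{occur} in $P$.

\begin{lemma}\label{lem:forms}
\begin{itemize}
\item[(a)] Let $f,g\in k[x]$ be nonconstant with $\bar f,\bar g$ algebraically independent, and let $0\neq P=\sum p_{ab}f^ag^b$. Then every monomial that occurs in $P$ has degree at most $\deg P$, and $\bar P\in k[\bar f,\bar g]$.
\item[(b)] Let $h_1,h_2$ be algebraically dependent forms of positive degree. Then $h_1=c_1\eta^r$ and $h_2=c_2\eta^s$ for a form $\eta$, coprime integers $r,s\ge1$, and $c_1,c_2\in k^*$.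
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $D$ be the largest degree of a monomial that occurs. The component of degree $D$ of $P$ is $\sum p_{ab}\bar f^a\bar g^b$, summed over $a\deg f+b\deg g=D$, and it is nonzero by independence.

(b) Write $\deg h_1/\deg h_2=r/s$ in lowest terms and put $\rho=h_1^s/h_2^r$. Take one nonzero homogeneous component of a nontrivial relation between $h_1$ and $h_2$. The exponent pairs $(a,b)$ of its monomials $h_1^ah_2^b$ differ by multiples of $(s,-r)$, so after division by one monomial it reads $\sum_{i=0}^Nc_i\rho^i=0$ with $c_0,c_N\in k^*$. Write $\rho=A/B$ with coprime polynomials $A,B$. Then $\sum c_iA^iB^{N-i}=0$, so $A\mid B^N$ and $B\mid A^N$, and $\rho\in k^*$. For each prime factor $\pi$ of $h_1h_2$, with exponents $v_\pi$, we get $s\,v_\pi(h_1)=r\,v_\pi(h_2)$, hence $v_\pi(h_1)=re_\pi$ and $v_\pi(h_2)=se_\pi$ for an integer $e_\pi\geq1$. Take $\eta=\prod\pi^{e_\pi}$; factors of forms are forms.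
\end{proof}

\begin{definition}\label{def:reduced}
A pair $(f,g)$ of nonconstant polynomials is \emph{reduced} if neither of $\bar f,\bar g$ is a scalar times a power (with exponent $\ge1$) of the other.
\end{definition}

A pair is reduced when neither member can be lowered in degree by subtracting a scalar times a power of the other. If $(f,g)$ is reduced and $\bar f,\bar g$ are dependent, then $r,s\ge2$ in Lemma~\ref{lem:forms}(b).

\section{The counterexample in characteristic $\ne2$}\label{sec:counter}

\subsection*{The smallest case}
Suppose we have a tame triple $(f,g,T)$ with $\bar f=\eta^2$ and $\bar g=\eta^s$, $s$ odd, such that $g^2-f^s$ has degree exactly $\deg g>\deg T$ and a highest degree part $h$ that is not a power of $\eta$. The triple $(f,\,g,\,T+g^2-f^s)$ has highest degree parts $\eta^2,\eta^s,h$ and satisfies the Conjecture. Adding the third entry to the second changes $\eta^s$ into $\eta^s+h$ and hides the common form $\eta$. So we want $g$ to be a very good polynomial approximation of $f^{s/2}$.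

Take $s=3$, start from a tame triple $(x_1,a,T)$ with $\deg a<\deg T$, and put $f=T^2+a$. Formally,
\[
f^{3/2}=T^3\Bigl(1+\frac a{T^2}\Bigr)^{3/2}=T^3+\frac32aT+\frac38\,\frac{a^2}{T}-\cdots .
\]
The first two terms are polynomials. The third is not, but it is close to $\frac38x_1$ if $x_1T$ is close to $a^2$. This suggests $a=x_2+x_1^2$, $T=x_3+x_1^3$ and $g=T^3+\frac32aT+\frac38x_1$. The term $\frac38x_1$ does two things. If $\operatorname{char}k\ne2,3$, it lets $g$ take the place of $x_1$, so that $(g,f,T)$ is tame. It also improves the approximation: $(T^3+\frac32aT)^2-f^3=-\frac34a^2T^2-a^3$ has degree $10$, while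
\[
g^2-f^3=\tfrac34T^2(x_1T-a^2)+\tfrac98x_1aT+\tfrac9{64}x_1^2-a^3,\qquad x_1T-a^2=x_1x_3-2x_1^2x_2-x_2^2 .
\]
The four summands have degrees $9,6,2,6$. So $g^2-f^3$ has degree $9=\deg g$ instead of $18$, with highest degree part $-\frac32x_1^8x_2$. The triple $(f,\ g+f_3,\ f_3)$ with $f_3=T+g^2-f^3$ has highest degree parts
\[
x_1^6,\qquad x_1^9-\tfrac32x_1^8x_2,\qquad -\tfrac32x_1^8x_2 .
\]
This is the case $m=2$, $\gamma=0$ of Theorem~\ref{thm:A}. For general odd $s=2m-1$ the first non-polynomial term of $f^{s/2}$ is $\binom{s/2}{m}a^m/T$, and $a^m/T$ is close to $x_1$ when $\bar a=x_1^2$ and $\bar T=x_1^{2m-1}$. Varying $m$ avoids the vanishing of the coefficient (for $m=2$ it vanishes in characteristic $3$), and $\gamma$ is there to keep the degree of $x_1T-a^m$ equal to $s$ when $m=0$ in $k$.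

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{The coefficients.} Let $\Omega=\sum_i\binom{s/2}iZ^i=(1+Z)^m(1+Z)^{-1/2}\in\mathbb Q[[Z]]$. Since $\binom{-1/2}{i}=(-\frac14)^i\binom{2i}{i}$, the coefficients of $\Omega$ lie in $\mathbb Z[\frac12]$. So they make sense in $k$, and $\Omega^2=(1+Z)^s$ holds in $k[[Z]]$. Moreover
\[
\binom{s/2}m=\frac{(2m-1)(2m-3)\cdots1}{2^mm!}=\frac{(2m)!}{(2^mm!)^2}=c .
\]
In characteristic $0$ every $m\ge2$ is admissible. In characteristic $p>2$ every $m=p^j$ with $j\ge1$ is, because $(1+Z)^{2m}=(1+Z^{m})^2$ in $k[Z]$ gives $\binom{2m}{m}=2$ in $k$. (If $\operatorname{char}k\neq2,3$ one can take $m=2$, and in characteristic $3$ one can take $m=3$.)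

\emph{Tameness.} By Lemma~\ref{lem:moves} the following triples are tame in turn:
\[
(x_1,a,x_3),\quad(x_1,a,T),\quad(x_1,f_1,T),\quad(g,f_1,T),\quad(g,f_1,f_3),\quad(f_1,f_2,f_3).
\]
For the second, $T-x_3\in k[x_1,x_2]=k[x_1,a]$. For the fourth, $g-cx_1\in k[a,T]=k[f_1,T]$ and $c\ne0$; this is the only use of $\binom{2m}m\ne0$ besides $\lambda\neq0$. For the fifth, $f_3-T\in k[g,f_1]$. The last step is affine.

\emph{Expansion of $g^2-f_1^s$.} Let $S=\sum_{i<m}\binom{s/2}iZ^i$. From $\Omega\equiv S+cZ^m\pmod{Z^{m+1}}$ and $S(0)=1$ we get $(1+Z)^s\equiv S^2+2cZ^m\pmod{Z^{m+1}}$. Both $S^2$ and $(1+Z)^s$ have degree at most $2m-1$, so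
\[
S^2-(1+Z)^s=-2cZ^m+\sum_{j=0}^{m-2}q_jZ^{m+1+j},\qquad q_j\in k.
\]
Put $Z=a/T^2$, multiply by $T^{2s}$, and let $G=g-cx_1=T^sS(a/T^2)$. Since $2s-2m=s-1$,
\[
G^2=f_1^s-2c\,a^mT^{s-1}+\sum_{j=0}^{m-2}q_j\,a^{m+1+j}T^{s-3-2j}.
\]
Now $g^2=G^2+2cx_1G+c^2x_1^2$. Grouping the term $2cx_1T^s$ of $2cx_1G$ with $-2ca^mT^{s-1}$ gives
\begin{multline}\label{eq:expansion}
g^2-f_1^s=2c\,T^{s-1}(x_1T-a^m)+2cx_1\sum_{i=1}^{m-1}\binom{s/2}ia^iT^{s-2i}\\
+c^2x_1^2+\sum_{j=0}^{m-2}q_j\,a^{m+1+j}T^{s-3-2j}.
\end{multline}

\emph{Highest degree parts.} We have $s\ge3$, $\bar T=x_1^s$ and $\deg a=2$. In $x_1T-a^m$ the terms $x_1^{2m}$ cancel: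
\[
x_1T-a^m=(\gamma-m)x_1^{2m-2}x_2+x_1x_3-\sum_{i=2}^m\binom mix_1^{2m-2i}x_2^i .
\]
The first term has degree $s$ and is nonzero because $\gamma\ne m$; the others have degrees $2<s$ and $2m-i<s$. So the first summand of \eqref{eq:expansion} has degree $s(s-1)+s=s^2$ and highest degree part $\lambda x_1^{s^2-1}x_2$. The remaining terms have degrees at most
\begin{gather*}
1+2i+s(s-2i)=s^2+1-2i(s-1)\le s^2-(2s-3)\quad(i\ge1),\qquad 2,\\
2(m+1+j)+s(s-3-2j)=s^2-(2s-3)-2j(s-1)\quad(j\ge0),
\end{gather*}
all smaller than $s^2$. Since also $\deg T=s<s^2$, we get $g_3=\lambda x_1^{s^2-1}x_2$. In $g$ the term $T^s$ has degree $s^2$ and the terms $a^iT^{s-2i}$, $i\geq1$, and $x_1$ have smaller degree, so $\bar g=x_1^{s^2}$ and $g_2=x_1^{s^2}+\lambda x_1^{s^2-1}x_2$. Finally $g_1=\bar T^2=x_1^{2s}$. The degrees exceed $1$, so $v\notin A(3,k)$.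

\emph{The conclusion of the Conjecture fails.} The degrees of $g_1,g_2,g_3$ are $2s,s^2,s^2$. If $g_i=P(g_j,g_l)$, we may discard from $P$ all monomials whose degree is not $\deg g_i$. For $i=1$ none is left, since $2s<s^2$. For $i=2$, a monomial $g_1^\alpha g_3^\beta$ of degree $s^2$ has $2\alpha+s\beta=s$, and $s$ is odd, so $(\alpha,\beta)=(0,1)$ and $g_2\in kg_3$. For $i=3$ the same equation gives $g_3\in kg_2$. But $g_2$ and $g_3$ are not proportional. Two powers of one form have the same prime factors, whereas the sets of prime factors of $g_1,g_2,g_3$ are $\{x_1\}$, $\{x_1,x_1+\lambda x_2\}$, $\{x_1,x_2\}$. So no two $g_i$ are powers of one form, and by Lemma~\ref{lem:forms}(b) they are pairwise algebraically independent.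
\end{proof}

\begin{remark}
For $\gamma=m$ the polynomial $x_1T-a^m$ has degree less than $s$, so $\deg f_3<s^2$ and $g_2=x_1^{s^2}$. Then $g_1$ and $g_2$ are powers of $x_1$: the approximation of $f_1^{s/2}$ is too good to give a counterexample.
\end{remark}

\section{Polynomials in a pair as power series}\label{sec:series}

We turn to Theorem~\ref{thm:B} and to the question of how far the degree of $P(f,g)$ can drop when $\bar f=\eta^r$ and $\bar g=\eta^s$. The plan is to replace $f,g$ by two small quantities: $t$, which behaves like $1/\eta$, and $z=g^r/f^s-1$, which measures the cancellation. They are not polynomials, so we first extend the degree to a complete field. In this section and the next, $K$ is an algebraically closed field of arbitrary characteristic.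

\subsection*{The degree as a valuation}
Let $L_0=K(x_2/x_1,x_3/x_1)$ be the field of homogeneous rational functions of degree $0$. Then $K(x_1,x_2,x_3)=L_0(x_1)$ is contained in the field of Laurent series $L=L_0((x_1^{-1}))$. An element of $L$ is a series $u=\sum_{j\le N}u_j$, where the \emph{component} $u_j\in L_0x_1^j$ is a homogeneous rational function of degree $j$. Let $\delta(u)$ be the largest $j$ with $u_j\ne0$, let $\bar u=u_{\delta(u)}$, and put $\delta(0)=-\infty$. On polynomials $\delta=\deg$. We have $\delta(uu')=\delta(u)+\delta(u')$ and $\delta(u+u')\le\max(\delta(u),\delta(u'))$. A series in $L$ whose terms have degree tending to $-\infty$ converges and may be rearranged freely. In particular $F(t,z)\in L$ is defined for $F\in K[[X,Y]]$ and $\delta(t),\delta(z)<0$.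

The partial derivatives $\partial_i=\partial/\partial x_i$ act on $L$ component by component. They are continuous derivations over $K$ with $\delta(\partial_iu)\le\delta(u)-1$. For $u\in L$ put $du=\sum\partial_iu\,dx_i$, and $d\log u=u^{-1}du$ for $u\neq0$. For a $2$-form $\Theta=\sum_{i<j}c_{ij}\,dx_i\wedge dx_j$ with $c_{ij}\in L$ put $\delta(\Theta)=2+\max\delta(c_{ij})$. Then $\delta(u\Theta)=\delta(u)+\delta(\Theta)$ and $\delta(du\wedge du')\le\delta(u)+\delta(u')$; in particular
\begin{equation}\label{eq:logbound}
\delta(d\log t\wedge du)\le\delta(u)\qquad(t\in L^*,\ u\in L).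
\end{equation}

\subsection*{The coordinates $t$ and $z$}
Let $f,g$ be two entries of an automorphism of $K[x]$ with
\[
\bar f=\eta^r,\qquad\bar g=\eta^s,\qquad\gcd(r,s)=1,\qquad 2\le r<s,\qquad n=\deg\eta\ge1.
\]
Choose integers $i,j$ with $ir+js=1$; when $r=2$ and $s=2l+1$ we always take $(i,j)=(-l,1)$. Put
\[
t=f^{-i}g^{-j},\qquad z=g^rf^{-s}-1 .
\]
Then $\bar t=\eta^{-1}$, so $\delta(t)=-n$, and $\delta(z)<0$. The change of coordinates is monomial and unimodular:
\begin{equation}\label{eq:fg}
f=t^{-r}(1+z)^{-j},\qquad g=t^{-s}(1+z)^{i},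
\end{equation}
and
\begin{align*}
d\log t\wedge d\log(1+z)&=(-i\,d\log f-j\,d\log g)\wedge(r\,d\log g-s\,d\log f)\\
&=-d\log f\wedge d\log g .
\end{align*}
Hence $df\wedge dg=-fg(1+z)^{-1}\,d\log t\wedge dz$. Here the hypothesis on $f,g$ enters. By the chain rule the Jacobian matrix of an automorphism is invertible, so $df\wedge dg\ne0$, and its coefficients are polynomials, so $\delta(df\wedge dg)\ge2$. Thus $d\log t\wedge dz\ne0$, and $B=-\delta(d\log t\wedge dz)$ satisfies $(r+s)n-B\ge2$. We only use
\begin{equation}\label{eq:B}
B<(r+s)n .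
\end{equation}

Let $0\ne P=\sum p_{ab}f^ag^b$ and $N=\max\{ra+sb:p_{ab}\ne0\}$, so that $Nn$ is the largest degree of a monomial that occurs in $P$. By \eqref{eq:fg},
\[
P=t^{-N}F(t,z),\qquad F=\sum p_{ab}X^{N-ra-sb}(1+Y)^{ib-ja}\in K[[X,Y]].
\]
Only pairs $(a,b)$ on the line $ra+sb=N$ contribute to $F(0,Y)$. Lattice points on this line differ by multiples of $(-s,r)$, and the step $(a,b)\mapsto(a-s,b+r)$ raises $ib-ja$ by $ir+js=1$. Counting steps from the occurring pair with the smallest $b$, we get $F(0,Y)=(1+Y)^\epsilon R(1+Y)$ with $\epsilon\in\mathbb Z$ and a polynomial $R\ne0$, and some occurring pair has $b\ge r\deg R$. Let $M$ be the order of $F(0,Y)$ at $Y=0$, that is, the multiplicity of $1$ as a root of $R$. Then $\deg R\ge M$, so $N\ge sb\ge Mrs$. If $M=0$, then $F$ has a nonzero constant term and $\delta(F(t,z))=0$. To summarize,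
\begin{equation}\label{eq:NM}
N\ge Mrs,\qquad \deg P=Nn+\delta(F(t,z)),\qquad \deg P<Nn\ \Longrightarrow\ M\ge1 .
\end{equation}
For $P=g^r-f^s$ we have $N=rs$, $F(0,Y)=(1+Y)^{-js}Y$ and $M=1$. Cancellation of order $M$ forces the starting degree $Nn$ to be at least $Mrsn$; it remains to bound the loss $-\delta(F(t,z))$ in terms of $M$.

\section{A degree inequality in arbitrary characteristic}\label{sec:ineq}

\begin{proposition}\label{prop:ineq}
Let $t,z\in L^*$ with $\delta(t)=-n<0$, $\delta(z)<0$ and $d\log t\wedge dz\ne0$, and let $B=-\delta(d\log t\wedge dz)$. Then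
\[
\omega=\max\{-\delta(z-h(t)):h\in XK[[X]]\}
\]
exists, and $0<\omega\le B$. If $F\in K[[X,Y]]$ and $F(0,Y)$ has finite order $M$, then
\[
\delta(F(t,z))\ \ge\ -M\omega-\lfloor M/2\rfloor(B-\omega)\ \ge\ -MB .
\]
\end{proposition}

The number $\omega$ measures how well $z$ can be approximated by a power series in $t$. It governs the case $M=1$: then $F$ is a unit times $Y-h(X)$ by the formal implicit function theorem, and $\delta(F(t,z))\ge-\omega$. For $M=2$ something new appears. Suppose $\delta(z)=-\omega$ and $F=Y^2-cX^p$ with $p$ odd, and suppose the leading terms of $z^2$ and $ct^p$ cancel. If $\operatorname{char}K\ne2$, then $d\log t\wedge dF(t,z)=2z\,d\log t\wedge dz$ and \eqref{eq:logbound} give $\delta(F(t,z))\ge-\omega-B$, which is the bound claimed. In characteristic $2$ this $2$-form vanishes and differentiation gives nothing. The remedy is to change the parameter. With $2\alpha+p\beta=1$, $t_1=t^\alpha z^\beta$ and $z_1=z^2/(ct^p)-1$ one has $d\log t_1\wedge d\log(1+z_1)=d\log t\wedge d\log z$ in every characteristic, so $\delta(z_1)\ge-(B-\omega)$ by \eqref{eq:logbound},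 and $F(t,z)=ct^pz_1$ has degree at least $-2\omega-(B-\omega)$. The proof iterates this unimodular change of variables along the Newton polygon of $F$; each iteration at least halves $M$.

\begin{proof}
For $h\in XK[[X]]$ we have $dh(t)=h'(t)\,dt$ by continuity, so $d\log t\wedge d(z-h(t))=d\log t\wedge dz\neq0$. Hence $z\ne h(t)$, and $-B\le\delta(z-h(t))$ by \eqref{eq:logbound}. Since $\delta$ is integer valued, $\omega$ exists and $\omega\le B$; the choice $h=0$ gives $\omega>0$. The second inequality for $F$ follows from $\lfloor M/2\rfloor\le M$ and $B\ge\omega$. We prove the first by induction on $M$, for all $t,z,F$ at once. For $M=0$ we have $\delta(F(t,z))=0$.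

Let $M\ge1$. Fix $h$ such that $y=z-h(t)$ has $\delta(y)=-\omega$, and let
\[
G(X,Y)=F(X,Y+h(X))=\sum G_{ij}X^iY^j,
\]
so that $F(t,z)=G(t,y)$ and $G(0,Y)=F(0,Y)$ has order $M$. The monomial $t^iy^j$ has degree $-(in+j\omega)$; call $in+j\omega$ its weight. Let $\mu$ be the least weight with $G_{ij}\ne0$. Since $G_{0M}\ne0$, we have $\mu\le M\omega$, and monomials of weight $\mu$ have $j\le M$. Write $\omega/n=p/q$ in lowest terms, $p,q\geq1$. Pairs $(i,j)$ of equal weight differ by multiples of $(-p,q)$. So with $\xi=y^qt^{-p}$, which has degree $0$, the part of $G(t,y)$ of weight $\mu$ is $t^{i_0}y^{j_0}R(\xi)$, where $(i_0,j_0)$ is the occurring pair of weight $\mu$ with the smallest $j$, and $R\neq0$ is a polynomial over $K$ with $\deg R\le M/q$. Let $\xi_0\in L_0^*$ be the component of degree $0$ of $\xi$.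

\emph{Case $\xi_0\notin K$.} Since $K$ is algebraically closed, $\xi_0$ is transcendental over $K$, so the component $R(\xi_0)$ of degree $0$ of $R(\xi)$ is nonzero. All other monomials have degree less than $-\mu$. Hence $\delta(G(t,y))=-\mu\ge-M\omega$.

\emph{Case $\xi_0=c\in K^*$.} Here $q\ge2$: if $q=1$, then $\delta(y-ct^p)<\delta(t^p)=-\omega$, and $h+cX^p$ would contradict the maximality of $\omega$. Choose integers $\alpha,\beta$ with $\alpha q+\beta p=1$ and put $t_1=t^\alpha y^\beta$, $z_1=\xi/c-1$. Then $\delta(t_1)=-\alpha n-\beta pn/q=-n/q<0$ and $\delta(z_1)<0$, and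
\begin{gather*}
t=t_1^q\xi^{-\beta},\qquad y=t_1^p\xi^\alpha,\\
d\log t_1\wedge d\log\xi=(\alpha\,d\log t+\beta\,d\log y)\wedge(q\,d\log y-p\,d\log t)=d\log t\wedge d\log y .
\end{gather*}
Since $d\log\xi=(1+z_1)^{-1}dz_1$, this gives
\[
d\log t\wedge dz=d\log t\wedge dy=\frac{y}{1+z_1}\,d\log t_1\wedge dz_1 .
\]
So $t_1,z_1$ satisfy the hypotheses of the proposition, and comparing degrees shows that their invariant is $B_1=B-\omega$. Next, $t^iy^j=t_1^{qi+pj}\xi^{\alpha j-\beta i}$ and $qi+pj=(q/n)(in+j\omega)$. With $\nu=q\mu/n=qi_0+pj_0$ we obtain $G(t,y)=t_1^\nu\,G_1(t_1,z_1)$, where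
\[
G_1=\sum G_{ij}\,X^{qi+pj-\nu}\bigl(c(1+Y)\bigr)^{\alpha j-\beta i}\in K[[X,Y]];
\]
each power of $X$ receives only finitely many terms, because $p,q\ge1$. The step $(i,j)\mapsto(i-p,j+q)$ raises $\alpha j-\beta i$ by $1$, so
\[
G_1(0,Y)=\bigl(c(1+Y)\bigr)^{\alpha j_0-\beta i_0}R\bigl(c(1+Y)\bigr).
\]
Its order $M_1$ is the multiplicity of $c$ as a root of $R$, so $M_1\le M/q\le M/2$. By induction, $\delta(G_1(t_1,z_1))\ge-M_1B_1$. Since $\delta(t_1^\nu)=-\mu$, we conclude that $\delta(G(t,y))\ge-\mu-M_1B_1\ge-M\omega-\lfloor M/2\rfloor(B-\omega)$.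
\end{proof}

\section{Reduced pairs in characteristic $2$}\label{sec:char2}

Combining \eqref{eq:B}, \eqref{eq:NM} and the weaker bound $-MB$ gives $\deg P>Mn(rs-r-s)$ whenever cancellation occurs. For $r\ge3$ this exceeds $\deg g=sn$. For $r=2$ and $M=1$ it gives only $\deg P>(s-2)n$, and Theorem~\ref{thm:A} lives in this margin. The next lemma is the one place where characteristic $2$ is used. It bounds $\omega$ independently of $s$.

\begin{lemma}\label{lem:omega}
Let $\operatorname{char}K=2$, let $f,g,t,z$ be as in Section~\ref{sec:series} with $r=2$, and let $\omega$ be as in Proposition~\ref{prop:ineq}. Then $\omega<2n$.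
\end{lemma}

\begin{proof}
Let $s=2l+1$ and $\theta=g/f^l$. Then $t=\theta^{-1}$, $\delta(\theta)=n$ and $1+z=\theta^2/f$, so $f=\theta^2(1+z)^{-1}$. Suppose $\delta(z-h(t))\le-2n$ for some $h\in XK[[X]]$. Then
\[
(1+z)^{-1}-(1+h(t))^{-1}=\frac{h(t)-z}{(1+z)(1+h(t))}
\]
has degree at most $-2n$. Writing $(1+h(t))^{-1}=1+c_1t+c_2t^2+\cdots$ with $c_i\in K$ and multiplying by $\theta^2$, we get
\[
f=\theta^2+c_1\theta+E,\qquad\delta(E)\le0 .
\]
Let $\theta=\sum_{j\le n}\theta_j$ be the decomposition into components. In characteristic $2$ squaring is additive, so $\theta^2=\sum\theta_j^2$, and the component of $f$ of degree $i>0$ is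
\begin{equation}\label{eq:comp}
f_i=\theta_{i/2}^2+c_1\theta_i\qquad(\theta_{i/2}=0\text{ for odd }i).
\end{equation}
We show $\theta_j\in K[x]$ for $j\ge1$ by descending induction. Since $2j>j$, the component $\theta_{2j}$ is zero or already known to be a polynomial, so $\theta_j^2=f_{2j}-c_1\theta_{2j}\in K[x]$. A rational function whose square is a polynomial is a polynomial, by unique factorization. Thus $\theta_+=\sum_{j\ge1}\theta_j$ is a polynomial of degree $n\ge1$. By \eqref{eq:comp} the polynomial $f-\theta_+^2-c_1\theta_+$ has no component of positive degree, so $f-c_0=\theta_+(\theta_++c_1)$ for some $c_0\in K$, a product of two nonconstant polynomials. But $f-c_0$ is the image of the irreducible polynomial $x_i-c_0$ under an automorphism. This is a contradiction.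
\end{proof}

\begin{remark}\label{rem:fail}
The pair $(f_1,g)$ of Theorem~\ref{thm:A} has $r=2$, $\eta=x_1^s$, $n=s$ and $\delta(z)=\deg(g^2-f_1^s)-2s^2=-sn$, so $\omega\ge sn>2n$. There $\theta^2=f_1(1+z)=T^2+a+(\text{negative degree})$, so $(\theta-T)(\theta+T)$ has degree $2$; since $\bar\theta=\bar T$ and $2\ne0$, we get $\delta(\theta-T)=2-s<0$ and $\theta_+=T$. The summand $a$ of $f_1$ comes from the cross term $2T(\theta-T)$ in $\theta^2$, and cross terms do not exist in characteristic~$2$.
\end{remark}

\begin{proposition}\label{prop:pair}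
Let $\operatorname{char}k=2$, let $(f,g)$ be a reduced pair of entries of an automorphism of $k[x]$, and let $P\in k[f,g]$ with $\deg P\le\deg g$. Then $P=\lambda g+Q(f)$ with $\lambda\in k$, $Q$ a polynomial in one variable, and $\deg Q(f)\le\deg P$. If $\deg P<\deg g$, then $P\in k[f]$.
\end{proposition}

\begin{proof}
We prove a statement symmetric in $f$ and $g$: \emph{if $P\ne0$ and $\deg P\le\max(\deg f,\deg g)$, then every monomial $f^ag^b$ that occurs in $P$ has degree at most $\deg P$.} The proposition follows, since $a\deg f+b\deg g\le\deg P\le\deg g$ forces $b=0$ or $(a,b)=(0,1)$, and forces $b=0$ if $\deg P<\deg g$.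

By symmetry let $\deg f\le\deg g$. If $\bar f,\bar g$ are algebraically independent, apply Lemma~\ref{lem:forms}(a). Otherwise $\bar f=c_1\eta^r$ and $\bar g=c_2\eta^s$ with $r,s$ coprime; since the pair is reduced, $r,s\ge2$, and so $r<s$. Replace $f,g$ by $f/c_1,g/c_2$ and $k$ by an algebraic closure $K$; this does not change which monomials occur. We are in the situation of Section~\ref{sec:series}. Suppose $\deg P<Nn$. Then $M\ge1$ by \eqref{eq:NM}, and we show $\deg P>sn=\deg g$, a contradiction.

\emph{Case $r\ge3$.} By \eqref{eq:NM}, Proposition~\ref{prop:ineq} and \eqref{eq:B}, $\deg P\ge Mrsn-MB>Mn(rs-r-s)$. Since $r\le s-1$, we have $rs-r-s\ge s(r-1)-(s-1)=s(r-2)+1>s$.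

\emph{Case $r=2$, $M=1$.} Here $\delta(F(t,z))\ge-\omega>-2n$ by Lemma~\ref{lem:omega}, so $\deg P>(2s-2)n>sn$, as $s\ge3$.

\emph{Case $r=2$, $M\ge2$.} Here $\delta(F(t,z))\ge-M\omega-\frac M2(B-\omega)=-\frac M2(\omega+B)>-\frac M2(s+4)n$ by Lemma~\ref{lem:omega} and \eqref{eq:B}. So $\deg P>2sMn-\frac M2(s+4)n=\frac M2(3s-4)n\ge(3s-4)n>sn$, as $s\ge3$.
\end{proof}

In characteristic $\ne2$ the proposition fails for the reduced pair $(f_1,g)$ of Theorem~\ref{thm:A} and $P=g^2-f_1^s$. For a pair that is not reduced it fails in every characteristic: take $f=x_3$, $g=x_2+x_3^2$ and $P=g-f^2$.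

\section{Descent of tame classes in characteristic $2$}\label{sec:descent}

Affine moves change the degrees of the entries without changing anything essential. We remove them by passing from a triple to the vector space spanned by $1$ and its entries, and by measuring this space with its best basis.

\subsection*{Adapted bases}
Let $V\subset k[x]$ be a finite dimensional subspace with $1\in V$. For $d\ge1$ let $\operatorname{gr}_dV$ consist of $0$ and the forms $\bar h$ with $h\in V$, $\deg h=d$. Put $\operatorname{gr}V=\bigoplus_{d\ge1}\operatorname{gr}_dV$ and $\deg V=\sum_{d\ge1}d\dim\operatorname{gr}_dV$. A \emph{basis of $V$ modulo $k$} is a family $(b_i)$ in $V$ whose images form a basis of $V/k$. It is \emph{adapted} if the forms $\bar b_i$ are linearly independent.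

\begin{lemma}\label{lem:adapted}
\begin{itemize}
\item[(a)] For every basis $(b_i)$ of $V$ modulo $k$ we have $\deg V\le\sum\deg b_i$. If $(b_i)$ is adapted, then equality holds and $(\bar b_i)$ is a basis of $\operatorname{gr}V$.
\item[(b)] Let $1\in W\subset V$ be a subspace of codimension $1$, and let $h\in V\setminus W$ have minimal degree in $h+W$. Then an adapted basis of $W$ together with $h$ is an adapted basis of $V$, and $\deg V=\deg W+\deg h$. In particular adapted bases exist.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $V_d=\{h\in V:\deg h\le d\}$ and $N=\dim V/k$. Then $\operatorname{gr}_dV\cong V_d/V_{d-1}$, so $\dim\operatorname{gr}V=N$ and $\deg V=\sum_{d\ge0}(N-\dim V_d/k)$. At most $\dim V_d/k$ of the $b_i$ have degree at most $d$, so $\sum\deg b_i=\sum_{d\ge0}\#\{i:\deg b_i>d\}\ge\deg V$. If $(b_i)$ is adapted, the $\bar b_i$ are $N$ independent homogeneous elements of $\operatorname{gr}V$, hence a basis, and their degrees add up to $\deg V$.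

(b) If $\bar h$ were a combination of the highest degree parts of an adapted basis of $W$, then $\bar h=\bar h'$ for some $h'\in W$, and $h-h'$ would have smaller degree than $h$. Existence of adapted bases follows by induction on the dimension, and the formula follows from (a).
\end{proof}

\subsection*{Classes and neighbors}
Write $[f,g,h]$ for the span of $1,f,g,h$. The \emph{class} of an automorphism $\sigma$ is $V(\sigma)=[\sigma x_1,\sigma x_2,\sigma x_3]$. Affine moves do not change it, and every basis of $V(\sigma)$ modulo $k$ is the triple of an automorphism $\sigma\alpha$ with $\alpha$ affine. We have $\deg V(\sigma)\ge3$, with equality if and only if $V(\sigma)=V_0:=[x_1,x_2,x_3]$, that is, $\sigma$ is affine. A class is \emph{tame} if it is the class of a tame automorphism.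

Let $W$ be a three-dimensional space with $1\in W$ and let $k[W]$ be the algebra it generates. Two classes $V,V'$ containing $W$ are \emph{neighbors through $W$} if $V+k[W]=V'+k[W]$. This is an equivalence relation on the classes that contain $W$. If $W=\langle1,f,g\rangle$ and $V=[f,g,h]$, the neighbors of $V$ through $W$ are the classes $[f,g,h+P]$ with $P\in k[f,g]$. Indeed, these are neighbors; and if $V'=[f,g,h']$ is a neighbor, then $h'=ch+P$ with $P\in k[f,g]$, and $c\ne0$ because $f,g,h'$ are algebraically independent. Changing $P$ by an element of $W$, we can make the degree of $h+P$ minimal in its coset, and Lemma~\ref{lem:adapted}(b) gives: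
\begin{equation}\label{eq:normal}
\begin{array}{l}
\text{if $\deg V=\deg W+\deg h$, a neighbor $V'$ of $V$ through $W$ is $[f,g,h+P]$}\\
\text{for some $P\in k[f,g]$ with $\deg(h+P)-\deg h=\deg V'-\deg V$.}
\end{array}
\end{equation}
By Lemma~\ref{lem:moves}, every tame class is joined to $V_0$ by a finite chain of neighbors. We call a class \emph{good} if it is joined to $V_0$ by a chain of neighbors along which the degree strictly decreases; equivalently, $V=V_0$ or $V$ has a good neighbor of smaller degree.

\begin{theorem}\label{thm:good}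
If $\operatorname{char}k=2$, every tame class is good.
\end{theorem}

It suffices to show that neighbors of good classes are good. The difficulty is a peak: a good class $V'$ with a good neighbor $V''$ below it and another neighbor $V$ not above it. We go around the peak by a chain from $V''$ to $V$ that stays below $\deg V'$. In the simplest situation the two moves commute and the detour is the fourth corner of a square; Proposition~\ref{prop:pair} says that reduced pairs force this situation. A pair that is not reduced offers a way to lower a degree first, and this makes room for both moves.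

\begin{proof}
We prove by induction on $d$ that \emph{every neighbor of a good class of degree $d$ is good}. For $d=3$, a neighbor of $V_0$ is $V_0$ or has larger degree. Let $d>3$, let $V'$ be good of degree $d$, let $V''$ be a good neighbor of $V'$ through $W$ with $\deg V''<d$, and let $V$ be a neighbor of $V'$ through $U$. If $\deg V>d$, then $V$ is good by definition, so let $\deg V\le d$. If $U=W$, then $V$ is a neighbor of $V''$ and is good by induction. So let $U\ne W$. These are hyperplanes in the four-dimensional space $V'$, so $U\cap W=\langle1,e\rangle$. Write $U=\langle1,e,u\rangle$ and $W=\langle1,e,w\rangle$ with $u,w$ of minimal degree modulo $\langle1,e\rangle$. Then $V'=[e,w,u]$, and $(e,u)$, $(e,w)$ are adapted bases of $U$, $W$. In particular $\bar e,\bar w$ are not proportional, so either $(e,w)$ is reduced, or $\bar w=c\bar e^j$, or $\bar e=c\bar w^j$, with $c\in k^*$ and $j\ge2$. The same holds for $(e,u)$.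

\emph{Convention for chains.} An arrow joins two classes written with two entries in common, the third entries differing by a polynomial in the common two; such classes are neighbors. Each chain starts at $V''$ and ends at $V$. In every class before $V$, each entry has degree at most that of the entry in the same position of a fixed adapted basis of $V'$, and the underlined entry has strictly smaller degree. By Lemma~\ref{lem:adapted}(a) these classes have degree less than $d$. By induction each of them is good in turn, and so is $V$.

\medskip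
\noindent\textbf{Case A: $(e,w,u)$ is adapted.} This is the basis of comparison. By \eqref{eq:normal},
\begin{align*}
V''&=[e,w,u+\varphi],&&\varphi\in k[e,w],&&\deg(u+\varphi)<\deg u,&&\text{so }\deg\varphi=\deg u,\\
V&=[e,w+\psi,u],&&\psi\in k[e,u],&&\deg(w+\psi)\le\deg w,&&\text{so }\deg\psi\le\deg w .
\end{align*}
If $\varphi\in k[e]$ or $\psi\in k[e]$, we have the square
\begin{equation}\label{eq:square}
[e,w,\underline{u+\varphi}]\to[e,w+\psi,\underline{u+\varphi}]\to[e,w+\psi,u].
\end{equation}
The arrows need $\psi\in k[e,u+\varphi]$ and $\varphi\in k[e,w+\psi]$. If $\varphi\in k[e]$, then $k[e,u+\varphi]=k[e,u]\ni\psi$; if $\psi\in k[e]$, then $k[e,w+\psi]=k[e,w]\ni\varphi$; in each case the other condition is immediate.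

\emph{A1: $(e,w)$ and $(e,u)$ are reduced.} If $\deg u<\deg w$, then $\deg\varphi<\deg w$, and Proposition~\ref{prop:pair} gives $\varphi\in k[e]$. If $\deg w\le\deg u$, then $\deg\psi\le\deg u$, and Proposition~\ref{prop:pair} gives $\psi=\lambda u+Q(e)$ with $\deg Q(e)\le\deg\psi\le\deg w$. Then $V=[e,w+Q(e),u]$ and $\deg(w+Q(e))\le\deg w$, so we may replace $\psi$ by $Q(e)$. In both cases \eqref{eq:square} applies.

\emph{A2: $\bar u=c\bar e^j$.} Begin with $[e,w,\underline{u+\varphi}]\to[e,w,\underline{u-ce^j}]$ and continue with \eqref{eq:square} for $-ce^j\in k[e]$ in place of $\varphi$.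

\emph{A3: $\bar w=c\bar e^j$.} Since $\varphi\in k[e,w]=k[e,w-ce^j]$ and $\psi+ce^j\in k[e,u]$, we have the chain
\[
[e,w,\underline{u+\varphi}]\to[e,\underline{w-ce^j},u+\varphi]\to[e,\underline{w-ce^j},u]\to[e,w+\psi,u].
\]

\emph{A4: the remaining cases.} Now each of $(e,w)$, $(e,u)$ is either reduced or has $\bar e$ equal to a scalar times a power of the other form, and not both are reduced. We lower $e$ and use the chain
\begin{multline*}
[e,w,\underline{u+\varphi}]\to[\underline{e'},w,u+\varphi]\to[\underline{e'},w,u]\\
\to[\underline{e''},w,u]\to[\underline{e''},w+\psi,u]\to[e,w+\psi,u].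
\end{multline*}
It is valid if $e',e''\in e+k[w,u]$ have degree less than $\deg e$ and
\[
e'-e\in k[w,u+\varphi],\quad\varphi\in k[e',w],\qquad\psi\in k[e'',u],\quad e''-e\in k[w+\psi,u].
\]
Choice of $e'$: if $\bar e=c\bar w^j$, take $e'=e-cw^j$; then $e'-e\in k[w]$ and $k[e',w]=k[e,w]\ni\varphi$. Otherwise $(e,w)$ is reduced and $\bar e=c\bar u^j$; then $\deg\varphi=\deg u<\deg e$, so $\varphi\in k[w]$ by Proposition~\ref{prop:pair}, hence $u\in k[w,u+\varphi]$, and we take $e'=e-cu^j$. Choice of $e''$: if $\bar e=c\bar u^j$, take $e''=e-cu^j$; then $e''-e\in k[u]$ and $k[e'',u]=k[e,u]\ni\psi$. Otherwise $(e,u)$ is reduced and $\bar e=c\bar w^j$; then $\deg\psi\le\deg w<\deg e$, so $\psi\in k[u]$ by Proposition~\ref{prop:pair}, hence $w\in k[w+\psi,u]$, and we take $e''=e-cw^j$.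

\medskip
\noindent\textbf{Case B: $(e,w,u)$ is not adapted.} Take a nontrivial linear relation among $\bar e,\bar w,\bar u$; we may take it homogeneous. It involves both $\bar w$ and $\bar u$, because $(e,u)$ and $(e,w)$ are adapted. So $\deg u=\deg w=:D$, and $\bar e$ appears only if $\deg e=D$. After adding a multiple of $e$ to $u$ and scaling, $y=u-w$ has degree less than $D$. Changing $u$ once more by an element of $\langle1,e\rangle$, we make the degree of $y$ minimal modulo $\langle1,e\rangle$. Then $u=w+y$, $\deg y<D$ and $\bar u=\bar w$. The basis $(e,w,y)$ of $V'$ is adapted: a homogeneous relation among $\bar e,\bar w,\bar y$ cannot involve both $\bar w$ and $\bar y$, and $(e,w)$, $(e,y)$ are adapted. This is the basis of comparison, $d=\deg e+D+\deg y$, and $\deg U=\deg W=\deg e+D$. Since $V'=[e,w,y]=[e,u,y]$, \eqref{eq:normal} gives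
\begin{align*}
V''&=[e,w,y+\varphi],&&\varphi\in k[e,w],&&\deg(y+\varphi)<\deg y,&&\text{so }\deg\varphi<D,\\
V&=[e,u,y+\psi],&&\psi\in k[e,u],&&\deg(y+\psi)\le\deg y,&&\text{so }\deg\psi<D .
\end{align*}

\emph{B1: $(e,w)$ is reduced.} Then so is $(e,u)$, since $\bar u=\bar w$, and Proposition~\ref{prop:pair} gives $\varphi,\psi\in k[e]$. Since $u=(w-\psi)+(y+\psi)$, we have the chain
\[
[e,w,\underline{y+\varphi}]\to[e,w-\psi,\underline{y+\varphi}]\to[e,w-\psi,y+\psi]=V .
\]

\emph{B2: $\bar w=\bar u=c\bar e^j$.} Since $\varphi\in k[e,w-ce^j]$, $u=w+y$ and $\psi\in k[e,u-ce^j]$, we have the chain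
\begin{multline*}
[e,w,\underline{y+\varphi}]\to[e,\underline{w-ce^j},y+\varphi]\to[e,\underline{w-ce^j},y]=[e,\underline{u-ce^j},y]\\
\to[e,\underline{u-ce^j},y+\psi]\to[e,u,y+\psi].
\end{multline*}

\emph{B3: $\bar e=c\bar w^j=c\bar u^j$.} Put $e'=e-cw^j$ and $e''=e-cu^j$. Since $\varphi\in k[e',w]$, $e''-e'\in k[w,u]=k[w,y]$ and $\psi\in k[e'',u]$, we have the chain
\begin{multline*}
[e,w,\underline{y+\varphi}]\to[\underline{e'},w,y+\varphi]\to[\underline{e'},w,y]\to[\underline{e''},w,y]=[\underline{e''},u,y]\\
\to[\underline{e''},u,y+\psi]\to[e,u,y+\psi].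
\end{multline*}

This completes the induction. Since $V_0$ is good and every tame class is joined to $V_0$ by a chain of neighbors, every tame class is good.
\end{proof}

\section{Proof of Theorem~\ref{thm:B} and of the corollary}\label{sec:proofB}

Theorem~\ref{thm:good} closes the first gap of Section~\ref{sec:intro}: some basis of the class of $v$ admits an elementary move that lowers the degree. It remains to pass from that basis to the given one, which matters only when two degrees coincide.

\begin{proof}[Proof of Theorem~\ref{thm:B}]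
Let $v$ be tame and not affine, and let $V=V(v)\ne V_0$. If $g_1,g_2,g_3$ are linearly dependent, one of them is a linear combination of the other two and we are done. So assume that they are independent; by Lemma~\ref{lem:adapted}(a) they form a homogeneous basis of $\operatorname{gr}V$.

By Theorem~\ref{thm:good}, $V$ has a neighbor of smaller degree through some $W$. Let $(e,w)$ be an adapted basis of $W$ and let $h\in V\setminus W$ have minimal degree in $h+W$. By Lemma~\ref{lem:adapted}, $\bar e,\bar w,\bar h$ is a second homogeneous basis of $\operatorname{gr}V$, and by \eqref{eq:normal} there is $\varphi\in k[e,w]$ with $\deg(h+\varphi)<\deg h$, that is, $\bar h=-\bar\varphi$. In each degree $d$, the members of degree $d$ of either basis span $\operatorname{gr}_dV$. By Lemma~\ref{lem:forms},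
\begin{equation}\label{eq:dich}
\begin{array}{l}
\text{either $\bar e,\bar w$ are algebraically independent and $\bar h\in k[\bar e,\bar w]$,}\\
\text{or $\bar e,\bar w$ are powers of one form up to constants.}
\end{array}
\end{equation}

\emph{The degrees of $e,w,h$ are distinct.} Up to order and scalars the $g_i$ are $\bar e,\bar w,\bar h$, and \eqref{eq:dich} gives the conclusion.

\emph{$\deg e=\deg w$.} Two powers of one form of equal degree are proportional, and $\bar e,\bar w$ are not. So $\bar h\in k[\bar e,\bar w]$. A form of degree $\deg e$ in $k[\bar e,\bar w]$ is a linear combination of $\bar e,\bar w$, and $\bar h$ is not, so $\deg h\ne\deg e$. Hence two of the $g_i$ span $\langle\bar e,\bar w\rangle$, and the third is a multiple of $\bar h$, so a polynomial in these two.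

\emph{$\deg h=\deg w=D\ne\deg e$.} (The remaining case $\deg h=\deg e\ne\deg w$ becomes this one when $e$ and $w$ are renamed.) One $g_i$, call it $g_{i_0}$, is a multiple of $\bar e$, and the other two, $g_{i_1}$ and $g_{i_2}$, form a basis of $\langle\bar w,\bar h\rangle$. If $\bar e=c\bar w^j$, then $g_{i_0}\in k[g_{i_1},g_{i_2}]$ and we are done. Otherwise we claim that $\bar e^j\in\langle\bar w,\bar h\rangle$ for some $j\geq1$. This holds if $\bar w=c\bar e^j$. If not, $(e,w)$ is reduced, and since $\deg\varphi=D=\deg w$, Proposition~\ref{prop:pair} gives $\varphi=\lambda w+Q(e)$ with $\deg Q(e)\le D$. If $\deg Q(e)<D$, then $\bar h=-\lambda\bar w$, against linear independence. So $\overline{Q(e)}=\kappa\bar e^j$ has degree $D$, with $\kappa\in k^*$, and $-\bar h=\lambda\bar w+\kappa\bar e^j$. This proves the claim. Write $\bar e^j=\xi_1g_{i_1}+\xi_2g_{i_2}$ with $\xi_1,\xi_2\in k$ and, say, $\xi_2\ne0$. Then $g_{i_2}=(\bar e^j-\xi_1g_{i_1})/\xi_2\in k[g_{i_0},g_{i_1}]$.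
\end{proof}

\begin{remark}
The class of the counterexample of Theorem~\ref{thm:A} is good: the classes $V_0$, $[x_1,a,x_3]$, $[x_1,a,T]$, $[x_1,f_1,T]$, $[g,f_1,T]$, $[g,f_1,f_3]$ have degrees $3$, $4$, $s+3$, $3s+1$, at most $s^2+3s$, and $2s^2+2s$, and in fact the fifth has degree exactly $s^2+3s$, since $x_1^{s^2},x_1^{2s},x_1^s$ are linearly independent. So these degrees increase strictly. The counterexample escapes the proof above only in its last case, with $e=f_1$, $w=g$, $h=f_3$ and $\varphi=f_1^s-g^2$, at the appeal to Proposition~\ref{prop:pair}.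
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:nagata}]
In characteristic $2$ the endomorphism fixes $q$, since $(x_1+q^2x_3)x_3+(x_2+qx_3)^2=q+2q^2x_3^2+2x_2qx_3=q$; it also fixes $x_3$, so its square is the identity and it is an automorphism. It is not affine, and its highest degree parts are $q^2x_3,\ qx_3,\ x_3$, of degrees $5,3,1$. The forms of degree $5$ in $k[qx_3,x_3]$ are spanned by $x_3^5$ and $qx_3^3$, which are divisible by $x_3^2$, while $q^2x_3$ is not. The forms of degree $3$ in $k[q^2x_3,x_3]$ are multiples of $x_3^3$, and $qx_3$ is not. And $k[q^2x_3,qx_3]$ contains no form of degree $1$. So no part is a polynomial in the other two. The polynomial $q$ is irreducible, being linear in $x_1$ with coprime coefficients $x_3$ and $x_2^2$. The exponent vectors of the three parts with respect to the primes $(q,x_3)$ are $(2,1),(1,1),(0,1)$. They are pairwise non-proportional, so no two parts are powers of one form. By Theorem~\ref{thm:B} the automorphism is not tame.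
\end{proof}

\begin{thebibliography}{1}
\bibitem{LM} \emph{Lectures in Mathematics}, \texttt{https://repository.kulib.kyoto-u.ac.jp/dspace/\allowbreak bitstream/2433/84910/1/Lectures\_in\_Mathematics\_5.pdf}
\end{thebibliography}
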